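
\newtheorem*{thmA}{Theorem A}
\newtheorem*{thmB}{Theorem B}
\newtheorem*{thmC}{Theorem C}
\newtheorem{lemma}{Lemma}[section]
\theoremstyle{definition}
\newtheorem{definition}[lemma]{Definition}
\newtheorem{example}[lemma]{Example}

\numberwithin{equation}{section}

\title{The splitting number can be smaller than\\ the splitting number modulo the summable ideal}


\begin{abstract}
Let $\mathfrak s$ be the splitting number and let $\mathfrak s_{1/n}$ be the analogous cardinal for the quotient of $\mathcal P(\omega)$ by the ideal of sets $X$ with $\sum_{n\in X}1/n<\infty$. We show that $\mathfrak s<\mathfrak s_{1/n}$ is consistent with ZFC. The model is a finite support iteration of Laver-type forcings. Each of them adds a sequence of finite sets of weight at least $1$ that concentrate, up to a small error, on every member of a carefully chosen ultrafilter. The union of the sequence is a positive set that no ground model set splits modulo the ideal. The error allowed in the concentration, together with the choice of the ultrafilter, keeps the forcing from adding an infinite set that is unsplit in the ordinary sense. We also vary the values of the two cardinals and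 give constraints in ZFC on models of $\mathfrak s<\mathfrak s_{1/n}$.
\end{abstract}

\section{The question and the results}

For $A\subseteq\omega$ put
\[
 w(A)=\sum_{n\in A,\ n\ge1}\frac1n ,\qquad
 \mathcal I=\mathcal I_{\frac1n}=\{A\subseteq\omega: w(A)<\infty\}.
\]
We call $w(A)$ the \emph{weight} of $A$, and we call $A$ \emph{positive} if $A\notin\mathcal I$; the family of positive sets is $\mathcal I^+$. As usual $m=\{0,\dots,m-1\}$ for $m\in\omega$, so $A\cap m$ and $A\setminus m$ are the parts of $A$ below $m$ and from $m$ on.

A set $a$ \emph{splits} an infinite set $b$ if $b\cap a$ and $b\setminus a$ are both infinite, and $F\subseteq\mathcal P(\omega)$ is a \emph{splitting family} if every infinite $b\subseteq \omega$ is split by some $a\in F$. The splitting number $\mathfrak s$ is the least size of a splitting family. If ``infinite'' is replaced by ``positive'' throughout, we obtain the corresponding notion for the Boolean algebra $\mathcal P(\omega)/\mathcal I$. Namely, $a$ \emph{splits $b$ modulo $\mathcal I$} if $b\cap a$ and $b\setminus a$ are both positive, and $\mathfrak s_{\frac1n}$ is the least size of a family $F\subseteq\mathcal P(\omega)$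 such that every positive $b$ is split modulo $\mathcal I$ by some $a\in F$. Thus $\mathfrak s$ measures how many yes/no questions about integers are needed so that no infinite set answers all of them with ``almost always yes'' or ``almost always no'', and $\mathfrak s_{\frac1n}$ measures the same for positive sets, with sets of finite weight as the exceptions.

We shall often use that
\begin{equation}\label{eq:blocks}
\begin{minipage}{0.82\textwidth}
a positive set $b$ contains finite sets $D_0,D_1,\dots\subseteq\omega\setminus\{0\}$ with $w(D_j)\ge1$ and $\max D_j<\min D_{j+1}$ for all $j$;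
\end{minipage}
\end{equation}
in particular they are pairwise disjoint and $\min D_j\to\infty$. The set $\bigcup_jD_{2j}$ then splits $b$ modulo $\mathcal I$, so $\mathfrak s_{\frac1n}\le\mathfrak c$. Both cardinals are uncountable. Indeed, given $a_0,a_1,\dots$, choose positive sets $\omega= B_0\supseteq B_1\supseteq\cdots$ with $B_{n+1}\in\{B_n\cap a_n,B_n\setminus a_n\}$ and finite $D_n\subseteq B_n\setminus\{0\}$ of weight at least $1$ with $\max D_n<\min D_{n+1}$. Then $\bigcup_nD_n$ is positive, and for each $n$ it lies, up to the finite set $D_0\cup\dots\cup D_n$, on one side of $a_n$. So no $a_n$ splits it, either modulo $\mathcal I$ or in the ordinary sense.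

How do the two numbers compare? Splitting modulo $\mathcal I$ asks more of $a$, because both parts must be positive, but it asks this for fewer sets $b$. So neither inequality is evident. Brendle has shown that $\mathfrak s_{\frac1n}<\mathfrak s$ is consistent. The question posed in \cite{density} is whether $\mathfrak s<\mathfrak s_{\frac1n}$ is consistent as well.

One might guess that it is not. Suppose $|F|<\mathfrak s_{\frac1n}$. Then some positive set $B$ lies, up to a set of finite weight, on one side of every $a\in F$. To show that $F$ is not a splitting family one only has to find an \emph{infinite} set that lies on one side of each $a\in F$ up to finitely many points, and it is tempting to obtain it by thinning $B$ out. A random thinning does work, as we shall see in Section~\ref{sec:zfc}, provided that $F$ has fewer than $\mathrm{cov}(\mathcal N)$ elements. By the following theorem, however, ZFC does not prove that the thinning can always be carried out.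

\begin{thmA}
If CH holds, there is a ccc forcing extension, obtained by a finite support iteration, in which $\mathfrak s=\aleph_1$ and $\mathfrak s_{\frac1n}=\aleph_2=\mathfrak c$.
\end{thmA}

Since $\mathrm{Con}(\mathrm{ZFC})$ implies $\mathrm{Con}(\mathrm{ZFC}+\mathrm{CH})$, the inequality $\mathfrak s<\mathfrak s_{\frac1n}$ is consistent with ZFC if ZFC is consistent. The two values can be varied.

\begin{thmB}
Assume GCH. Let $\kappa<\lambda$ be regular uncountable cardinals such that $\lambda$ is not the successor of a singular cardinal. There is a ccc forcing extension in which $\mathfrak s=\kappa$ and $\mathfrak s_{\frac1n}=\lambda=\mathfrak c$.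
\end{thmB}

The third theorem says where such models have to be looked for. Recall that $\mathfrak b$ is the least size of a family $\mathcal G\subseteq\omega^\omega$ that is unbounded (for every $h\in\omega^\omega$ some $g\in\mathcal G$ has $g(k)>h(k)$ for infinitely many $k$), that $\mathcal N$ and $\mathcal M$ are the ideals of Lebesgue null and of meager sets of reals, that $\mathrm{non}(\mathcal N)$ is the least size of a non-null set, and that $\mathrm{cov}(\mathcal J)$ is the least number of members of $\mathcal J$ that cover the space.

\begin{thmC}
In ZFC,
\[
\mathfrak s_{\frac1n}\le\max\{\mathfrak b,\mathfrak s\},\qquad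
\mathfrak s_{\frac1n}\le\mathrm{non}(\mathcal N),\qquad
\min\{\mathfrak s_{\frac1n},\mathrm{cov}(\mathcal N)\}\le\mathfrak s .
\]
Hence $\mathfrak s<\mathfrak s_{\frac1n}$ implies
$\mathrm{cov}(\mathcal N)\le\mathfrak s<\mathfrak s_{\frac1n}\le\min\{\mathfrak b,\mathrm{non}(\mathcal N)\}$.
\end{thmC}

Section~\ref{sec:zfc} proves Theorem~C. Section~\ref{sec:forcing} introduces the forcing and works out by hand why the simplest infinite sets that can be read off from the generic object remain split by the ground model. It also shows why the ultrafilter must be chosen with care. Sections~\ref{sec:suitable}--\ref{sec:good} contain the ultrafilter, the key combinatorial lemma and the analysis of a single forcing step. Section~\ref{sec:iter} treats iterations, and Sections~\ref{sec:A} and~\ref{sec:B} prove Theorems~A and~B.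

\section{Constraints in ZFC}\label{sec:zfc}

\begin{proof}[Proof of Theorem C]
\emph{First inequality.} The idea is to cut $\omega$ into finite intervals so long that many of them carry weight of $b$, and to split the set of indices. Let $\mathcal G$ be an unbounded family of size $\mathfrak b$. Enlarging its members we may assume that every $g\in\mathcal G$ is strictly increasing with $g(k)>k$. Let $F$ be a splitting family of size $\mathfrak s$. For $g\in\mathcal G$ the intervals $I^g_n=[g^n(0),g^{n+1}(0))$ partition $\omega$ (here $g^n$ is the $n$-th iterate). For $p\in\{0,1\}$ and $a\in F$ put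
\[
A_{g,p,a}=\bigcup_{n\in a}\bigl(I^g_{2n+p}\cup I^g_{2n+p+1}\bigr).
\]
There are at most $\max\{\mathfrak b,\mathfrak s\}$ such sets. We show that every positive $b$ is split modulo $\mathcal I$ by one of them.

Partition $\omega$ into consecutive finite intervals $J_i$ with $w(b\cap J_i)\ge1$, and let $h(k)$ be least such that $[k,h(k))$ contains some $J_i$. Choose $g\in\mathcal G$ with $g(k)\ge h(k)$ for infinitely many $k$. If $k\in I^g_n$ is one of them, then $k<g^{n+1}(0)$ gives $h(k)\le g(k)<g^{n+2}(0)$, so $I^g_n\cup I^g_{n+1}\supseteq[k,h(k))$ contains some $J_i$. As each $I_n^g$ is finite, this happens for infinitely many $n$. Hence for some $p\in\{0,1\}$ the set $Z$ of all $n$ such that $I^g_{2n+p}\cup I^g_{2n+p+1}$ contains some $J_i$ is infinite. Let $a\in F$ split $Z$. For distinct $n$ the sets $I^g_{2n+p}\cup I^g_{2n+p+1}$ are disjoint, so $A_{g,p,a}$ contains infinitely many $J_i$ (from $n\in Z\cap a$), and so does its complement (from $n\in Z\setminus a$). Both therefore meet $b$ in a set of infinite weight.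

\emph{Second inequality.} Let $b$ be positive and take $D_j\subseteq b$ as in~\eqref{eq:blocks}. Choose $y\subseteq\omega$ at random by independent fair coin tosses. For each $j$ at least one of $y$, $\omega\setminus y$ contains at least half the weight of $D_j$, and the two have the same distribution. Hence $w(D_j\cap y)\ge\frac12w(D_j)$ has probability at least $\frac12$. As the $D_j$ are disjoint, these events are independent, so almost surely infinitely many of them occur, and then $w(b\cap y)=\infty$. The same holds for $\omega\setminus y$. So almost every $y$ splits $b$ modulo $\mathcal I$, and every non-null subset of $\mathcal P(\omega)=2^\omega$ contains such a $y$.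

\emph{Third inequality.} This is the random thinning mentioned above. Let $|F|<\min\{\mathfrak s_{\frac1n},\mathrm{cov}(\mathcal N)\}$; we show that $F$ is not a splitting family. As $|F|<\mathfrak s_{\frac1n}$, there is a positive $B$ such that $w(B\cap a)<\infty$ or $w(B\setminus a)<\infty$ for each $a\in F$. Take $D_j\subseteq B$ as in~\eqref{eq:blocks} and choose independently $x_j\in D_j$ with
\[
\Pr(x_j=n)=\frac{1/n}{w(D_j)}\le\frac1{\min D_j}\qquad(n\in D_j).
\]
These bounds tend to $0$, so every single sequence has probability $0$. The space $\prod_jD_j$ with this measure is thus an atomless Borel probability space on a compact metric space, and its null ideal has the same covering number as that of Lebesgue measure, $\mathrm{cov}(\mathcal N)$. If $w(B\setminus a)<\infty$, then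
\[
\sum_j\Pr(x_j\notin a)=\sum_j\frac{w(D_j\setminus a)}{w(D_j)}\le w(B\setminus a)<\infty,
\]
so by the Borel--Cantelli lemma almost surely $x_j\in a$ for all but finitely many $j$. If $w(B\cap a)<\infty$, then by the same computation for $\omega\setminus a$ almost surely $x_j\notin a$ for all but finitely many $j$. Since $|F|<\mathrm{cov}(\mathcal N)$, one sequence $(x_j)$ has the relevant property for all $a\in F$ at once. The $D_j$ are disjoint, so $\{x_j:j<\omega\}$ is infinite, and no $a\in F$ splits it.

\emph{Conclusion.} Let $\mathfrak s<\mathfrak s_{\frac1n}$. The third inequality gives $\mathrm{cov}(\mathcal N)\le\mathfrak s$, the first gives $\mathfrak s_{\frac1n}\le\mathfrak b$, and the second gives $\mathfrak s_{\frac1n}\le\mathrm{non}(\mathcal N)$.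
\end{proof}

So a forcing for Theorem~A must make $\mathfrak b$ large while keeping $\mathrm{cov}(\mathcal N)$ and $\mathfrak s$ small. This suggests Laver-type trees, whose generic sequences grow fast.

\section{A positive set unsplit by the ground model}\label{sec:forcing}

Let $U$ be an ultrafilter on $\omega$. If a forcing adds an infinite $B$ almost contained in every $a\in U$, then no ground model set splits $B$, even in the ordinary sense, which is too strong for us. We therefore require only that $w(B\setminus a)<\infty$ for $a\in U$, and we build $B$ from finite blocks.

\subsection{The filter and the forcing}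
Let $E$ be the countable set of all finite $D\subseteq\omega\setminus\{0\}$ with $w(D)\ge1$; its members are called \emph{blocks}. For $A\subseteq\omega$ and $\varepsilon>0$ put
\[
E(A,\varepsilon)=\{D\in E: w(D\setminus A)\le\varepsilon\},
\]
the set of blocks that lie in $A$ up to an error of weight $\varepsilon$. Let $U$ be an ultrafilter with $U\cap\mathcal I=\emptyset$. (In particular $U$ is nonprincipal.) For $a\in U$ we have $w(a)=\infty$, so some finite $D\subseteq a$ belongs to $E(a,\varepsilon)$. Moreover
\[
E(a,\varepsilon)\cap E(a',\varepsilon')\supseteq E(a\cap a',\min\{\varepsilon,\varepsilon'\}).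
\]
Hence the sets $E(a,\varepsilon)$, for $a\in U$ and $\varepsilon>0$, form a base of a proper filter $\mathcal F=\mathcal F_U$ on $E$. Let $\mathcal F^+$ be the family of all $X\subseteq E$ that meet every $E(a,\varepsilon)$ with $a\in U$, $\varepsilon>0$. Then $X\notin\mathcal F^+$ iff $E\setminus X\in\mathcal F$, and $X\cap S\in\mathcal F^+$ whenever $X\in\mathcal F^+$ and $S\in\mathcal F$. Every $S\in\mathcal F$ is infinite: if $S$ is finite and $m$ exceeds all elements of $\bigcup S$, then $D\in S$ has $w(D\setminus(\omega\setminus m))=w(D)\ge1$, so $S$ misses $E(\omega\setminus m,\frac12)$.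

A condition of $\mathbb L_{\mathcal F}$ is a tree $T\subseteq E^{<\omega}$ (closed under initial segments) with a node $s=\mathrm{stem}(T)$ such that every node of $T$ is comparable with $s$, and
\[
\mathrm{succ}_T(t)=\{D\in E: t^\frown D\in T\}\in\mathcal F\quad\text{for all }t\in T\text{ with }t\supseteq s.
\]
The order is inclusion. Since $\mathrm{succ}_T(s)$ has more than one element, the stem is determined by $T$, and $T'\le T$ implies $\mathrm{stem}(T')\supseteq\mathrm{stem}(T)$. For $t\in T$ with $t\supseteq \mathrm{stem}(T)$ the tree $T_t$ of all $u\in T$ comparable with $t$ is a condition with stem $t$. Finitely many conditions with the same stem are compatible, because their intersection is a condition with that stem. As $E^{<\omega}$ is countable, $\mathbb L_{\mathcal F}$ is $\sigma$-centered, hence ccc. It has at most $\mathfrak c$ elements.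

The stems of the conditions in a generic filter $G$ are initial segments of one sequence $\langle D_i:i<\omega\rangle\in E^\omega$, which is a branch of every $T\in G$. Its behavior is described by two density facts.
\begin{align}
&\text{If }a\in U\text{, then }w(D_i\setminus a)\le2^{-i}\text{ for all but finitely many }i.\label{eq:conc}\\
&\text{If }X\in\mathcal F^+\text{ is in }V\text{, then }D_i\in X\text{ for infinitely many }i.\label{eq:often}
\end{align}
For \eqref{eq:conc}, given $T$ with stem $s$, the tree of all $t\in T$ with $t(i)\in E(a,2^{-i})$ whenever $|s|\le i<|t|$ is a condition below $T$ with stem $s$. For \eqref{eq:often}, given $T$ and $m$, choose $t\in T$ with $t\supseteq\mathrm{stem}(T)$ and $|t|\ge m$, choose $D\in X\cap\mathrm{succ}_T(t)$, and pass to $T_{t^\frown D}$.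

\begin{lemma}\label{lem:unsplit}
Let $U$ be an ultrafilter with $U\cap\mathcal I=\emptyset$. Then $\mathbb L_{\mathcal F_U}$ adds a positive set $B$ such that for every $y\in\mathcal P(\omega)\cap V$ one of $B\cap y$, $B\setminus y$ is in $\mathcal I$.
\end{lemma}

\begin{proof}
Let $B=\bigcup_iD_i$ and $a\in U$. By~\eqref{eq:conc}, $w(B\setminus a)\le\sum_iw(D_i\setminus a)<\infty$, because all but finitely many terms are at most $2^{-i}$ and each $D_i$ is finite. For $a=\omega\setminus m$, which is in $U$, \eqref{eq:conc} says that $w(D_i\cap m)\le2^{-i}\le\frac12$ for large $i$, so $w(B\setminus m)\ge w(D_i\setminus m)\ge\frac12$. This holds for every $m$, hence $w(B)=\infty$. Finally, if $y\in V$, then $y\in U$ or $\omega\setminus y\in U$.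
\end{proof}

\subsection{What can be read off from the generic sequence}
The set $B$ serves $\mathfrak s_{\frac1n}$. The danger is that the extension also contains an infinite set that is unsplit by $V$ in the ordinary sense. The simplest candidates are the sets $\{f(D_i):i<\omega\}$ with $f:E\to\omega$ in $V$.

\begin{example}[Minima and maxima]\label{ex:minmax}
Let $f(D)=\min D$ or $f(D)=\max D$. For $n\ge1$, a block $D$ with $f(D)=n$ contains $n$, so it is not in $E(\omega\setminus\{n\},\varepsilon)$ if $\varepsilon<\frac1n$. Hence no fiber $f^{-1}(n)$ is in $\mathcal F^+$; by \eqref{eq:conc} each value is taken by only finitely many $D_i$, and $x=\{f(D_i):i<\omega\}$ is infinite. We claim that on each $E(a,\varepsilon)$ with $a\in U$ the function $f$ takes all sufficiently large values. In fact, one point $n\ge\frac1\varepsilon$ may be placed outside $a$.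
\begin{itemize}
\item For $f=\min$ and any $n\ge\max\{1,\frac1\varepsilon\}$, take a finite $D'\subseteq a\setminus(n+1)$ with $w(D')\ge1$ and let $D=\{n\}\cup D'$. Then $w(D\setminus a)\le\frac1n\le\varepsilon$ and $\min D=n$.
\item For $f=\max$, fix a finite $\sigma\subseteq a\setminus\{0\}$ with $w(\sigma)\ge1$. For any $n>\max\sigma$ with $n\ge\frac1\varepsilon$ the block $D=\sigma\cup\{n\}$ has $w(D\setminus a)\le\varepsilon$ and $\max D=n$.
\end{itemize}
Consequently $f^{-1}(c)\in\mathcal F^+$ for every infinite $c\in\mathcal P(\omega)\cap V$, and by~\eqref{eq:often} infinitely many $D_i$ have $f(D_i)\in c$. As each value is taken finitely often, $x\cap c$ is infinite. So $x$ is split by \emph{every} infinite coinfinite $c\in V$. The tolerance $\varepsilon$ is essential. If we had used the filter generated by the sets $\{D\in E:D\subseteq a\}$, then $\max D_i\in a$ would hold for almost all $i$, for each $a\in U$, and $x$ would be unsplit by $V$.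
\end{example}

There is a difference between the two cases that will return in the key lemma. For the minimum, one can reach a large value $n$ whatever $a\in U$ is, since the block may be continued inside $a$ far out. For the maximum this is impossible if $\varepsilon<1$, since $a$ may begin beyond $n$. There one first has to fix a finite head $\sigma\subseteq a$ of the block.

For arbitrary $U$ with $U\cap\mathcal I=\emptyset$ the forcing may nevertheless add an unsplit set.

\begin{example}[A bad partition]\label{ex:bad}
Suppose $\omega$ is partitioned into sets $P_j\notin U$ $(j<\omega)$ such that every $a\in U$ has $w(a\cap P_j)>1$ for some $j$. Let $X$ be the set of all $D\in E$ contained in one piece, and let $f(D)=j$ if $D\subseteq P_j$. Then $X\in\mathcal F^+$, because $a\cap P_j$ contains a block if $w(a\cap P_j)>1$. Put $x=\{f(D_i):D_i\in X\}$. By~\eqref{eq:often} infinitely many $D_i$ are in $X$. As $\omega\setminus P_j\in U$, \eqref{eq:conc} shows that each value $j$ is taken finitely often, so $x$ is infinite. Let $c\in\mathcal P(\omega)\cap V$, and let $C=\bigcup_{j\in c}P_j$. Replacing $c$ by its complement if necessary, assume $C\in U$. Then $w(D_i\setminus C)\le\frac12$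 for large $i$, and if also $D_i\in X$, then $f(D_i)\in c$. Thus $x\setminus c$ is finite, and no set in $V$ splits $x$.

Such $U$ exist: let the $P_j$ be sets of infinite weight, or finite intervals with $w(P_j)\to\infty$. The sets $A$ for which there is $j_0$ with $\sup_{j\ge j_0}w(A\cap P_j)<\infty$ form a proper ideal containing $\mathcal I$ and all $P_j$, and any ultrafilter disjoint from this ideal will do.
\end{example}

So for every partition of $\omega$ into countably many sets outside $U$ we need a member of $U$ that has small weight in every piece. For infinite pieces, the property of being a P-point gives a member of $U$ that is finite on each piece. For finite intervals we simply require that the weight can be made small. These are the two extra conditions in the next section.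

\section{Suitable ultrafilters}\label{sec:suitable}

\begin{definition}
An ultrafilter $U$ on $\omega$ is \emph{suitable} if
\begin{itemize}
\item[(U1)] $U\cap\mathcal I=\emptyset$;
\item[(U2)] $U$ is a P-point: for $a_j\in U$ $(j<\omega)$ there is $a\in U$ with $a\setminus a_j$ finite for all $j$;
\item[(U3)] for all $0=k_0<k_1<\cdots$ and $\delta>0$ there is $a\in U$ with $w(a\cap[k_j,k_{j+1}))\le\delta$ for all $j$.
\end{itemize}
\end{definition}

We recall that $\mathrm{cov}(\mathcal M)$ is governed by countable posets: for a countable poset and fewer than $\mathrm{cov}(\mathcal M)$ dense subsets there is a filter meeting all of them. Under CH, where $\mathrm{cov}(\mathcal M)=\mathfrak c=\aleph_1$, this is the usual construction of a filter meeting countably many dense sets.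

\begin{lemma}\label{lem:suitable}
If $\mathrm{cov}(\mathcal M)=\mathfrak c$ (in particular under CH), there is a suitable ultrafilter.
\end{lemma}

\begin{proof}
We build an increasing chain $\langle\mathcal B_\xi:\xi<\mathfrak c\rangle$, with $\mathcal B_0=\{\omega\}$ and unions at limits, of families of positive sets that are closed under finite intersections and satisfy $|\mathcal B_\xi|\le|\xi|+\aleph_0<\mathfrak c$. At stage $\xi$ a task is given. If the task asks for nothing, let $\mathcal B_{\xi+1}=\mathcal B_\xi$. Otherwise we find $a$ such that $a\cap b$ is positive for all $b\in\mathcal B_\xi$, and let $\mathcal B_{\xi+1}=\mathcal B_\xi\cup\{a\cap b:b\in\mathcal B_\xi\}$; as $\omega\in\mathcal B_\xi$, this contains $a$. There are $\mathfrak c$ tasks in all, and we list each of them cofinally often. There are three kinds. Write $\mathcal B=\mathcal B_\xi$.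

\emph{Task $y\subseteq\omega$: decide $y$.} One of $a=y$, $a=\omega\setminus y$ works. Otherwise $b\cap y\in\mathcal I$ and $b'\setminus y\in\mathcal I$ for some $b,b'\in\mathcal B$, so $b\cap b'\in\mathcal I$, although $b\cap b'\in\mathcal B$.

\emph{Task $(a_j)_{j<\omega}$: add a pseudo-intersection.} If some $a_j$ is not in the filter generated by $\mathcal B$, do nothing. Otherwise put $a'_j=a_0\cap\dots\cap a_j$, so that $w(b\cap a'_j)=\infty$ for all $b\in\mathcal B$. In the countable poset $\omega^{<\omega}$, ordered by extension, for $b\in\mathcal B$ and $m\in\omega$ consider the set of all $p$ for which some $j\in\mathrm{dom}(p)$, $j\ge m$, has $w(b\cap a'_j\cap[j,p(j)))\ge1$. It is dense: extend a given $p$ to some length $j\ge m$ and then choose $p(j)$ large. A filter meeting these fewer than $\mathfrak c$ sets yields $g\in\omega^\omega$. Let $a=\bigcup_j\bigl(a'_j\cap[j,g(j))\bigr)$. Then $a\setminus a_i\subseteq\bigcup_{j<i}[j,g(j))$ is finite for each $i$. If $b\in\mathcal B$, then $w((a\cap b)\setminus j)\ge1$ for infinitely many $j$, so $w(a\cap b)=\infty$.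

\emph{Task $((k_j)_{j<\omega},\delta)$ with $0=k_0<k_1<\cdots$ and $\delta>0$ rational: make the weight in each interval small.} Consider the countable poset of finite $r\subseteq\omega\setminus\{0\}$ with $w(r\cap[k_j,k_{j+1}))\le\delta$ for all $j$, ordered by $\supseteq$. For $b\in\mathcal B$ and $m\in\omega$ the set $\{r:w(r\cap b)\ge m\}$ is dense. To see this, let a condition $r\subseteq k_{j_0}$ be given and let $b'$ be the set of $n\in b$ with $n\ge k_{j_0}$, $n\ge1$ and $\frac1n<\frac\delta2$. Only finitely many points of $b$ were removed, so $w(b')=\infty$. For $j\ge j_0$ let $r_j\subseteq b'\cap[k_j,k_{j+1})$ be maximal with $w(r_j)\le\delta$. If $r_j\ne b'\cap[k_j,k_{j+1})$, then adding any further point, of weight less than $\frac\delta2$, exceeds $\delta$, so $w(r_j)>\frac\delta2$. If this happens for infinitely many $j$, then $\sum_jw(r_j)=\infty$. Otherwise $\sum_{j\ge j_0} w(r_j)$ differs from $w(b')=\infty$ by a finite amount. In both cases the union $r'$ of $r$ and sufficiently many, but finitely many, of the $r_j$ is a condition with $w(r'\cap b)\ge m$. Let $a$ be the union of a filter meeting all these dense sets. Then $w(a\cap b)=\infty$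 for $b\in\mathcal B$. As the filter is directed, $a\cap[k_j,k_{j+1})$ is contained in a single condition, so its weight is at most $\delta$.

Let $U=\bigcup_\xi\mathcal B_\xi$. It is closed under finite intersections, contains only positive sets, and contains $y$ or $\omega\setminus y$ for each $y$. So it is an ultrafilter satisfying (U1). (If $y\supseteq b\in U$, then $\omega\setminus y\notin U$, so $y\in U$.) For (U2), a countable subset of $U$ is contained in some $\mathcal B_\xi$ because $\mathrm{cf}(\mathfrak c)>\omega$, and its task is listed after $\xi$. (U3) was a task for rational $\delta$, which suffices.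
\end{proof}

\section{The key lemma}\label{sec:key}

Let $U$ be suitable and $\mathcal F=\mathcal F_U$. We generalize Example~\ref{ex:minmax} to arbitrary functions with small fibers. We cannot expect that the image of each set in $\mathcal F$ contains almost all integers, but it suffices that it contains one of countably many infinite sets fixed in advance.

\begin{lemma}\label{lem:key}
Let $U$ be suitable, $X\in\mathcal F^+$, and let $f:X\to\omega$ satisfy $f^{-1}(n)\notin\mathcal F^+$ for every $n$. There is a countable family $\{b_i\}$ of infinite subsets of $\omega$ such that for all $a\in U$ and $\varepsilon>0$ some $b_i$ is contained in $f[X\cap E(a,\varepsilon)]$.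

Consequently, if $c\subseteq\omega$ splits every $b_i$, then $f^{-1}(c)\in\mathcal F^+$ and $f^{-1}(\omega\setminus c)\in\mathcal F^+$.
\end{lemma}

\begin{proof}
The second statement follows from the first: given $a\in U$ and $\varepsilon>0$, both $c$ and $\omega\setminus c$ meet some $b_i\subseteq f[X\cap E(a,\varepsilon)]$.

\emph{The family.} Let $X_n=f^{-1}(n)$. Example~\ref{ex:minmax} suggests recording the values $n$ that can be reached with a given finite head $\sigma$, whatever member of $U$ the rest of the block is asked to live on. For finite $\sigma\subseteq\omega$ and rational $\varepsilon>0$ put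
\[
N_{\sigma,\varepsilon}=\{n: X_n\cap E(\sigma\cup a,\varepsilon)\ne\emptyset\text{ for all }a\in U\}.
\]
If $\sigma\subseteq a\in U$, then $\sigma\cup a=a$, so $N_{\sigma,\varepsilon}\subseteq f[X\cap E(a,\varepsilon)]$. Let $\{b_i\}$ consist of all those sets $N_{\sigma,\varepsilon}$ that are infinite. (In the example, $N_{\emptyset,\varepsilon}$ is cofinite for the minimum. For the maximum and $\varepsilon<1$ the set $N_{\emptyset,\varepsilon}$ is empty, but $N_{\sigma,\varepsilon}$ is cofinite as soon as $w(\sigma)\ge1$.)

\emph{Suppose the family fails} for some $a\in U$ and $\varepsilon>0$. It then fails for $a$ and every smaller $\varepsilon$, so we may assume that $\varepsilon$ is rational. Thus $N_{\sigma,\varepsilon}$ is finite for every finite $\sigma\subseteq a$. For such $\sigma$ and $n\notin N_{\sigma,\varepsilon}$ fix $a_{\sigma,n}\in U$ with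
\[
X_n\cap E(\sigma\cup a_{\sigma,n},\varepsilon)=\emptyset .
\]
Each $a_{\sigma,n}$ prevents one value $n$ for one head $\sigma$. We want a single $a^*\in U$ that prevents all large $n$ for all heads. By (U2) there is $a'\in U$, $a'\subseteq a$, such that all the countably many sets $a'\setminus a_{\sigma,n}$ are finite. This controls the part of a block far out. Its beginning serves as the head $\sigma$. What remains is a gap between head and tail, and (U3) will make the gap cheap.

Choose recursively $0=k_0<k_1<\cdots$ and $n_0<n_1<\cdots$ (in the order $k_0,n_0,k_1,n_1,\dots$) such that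
\begin{itemize}
\item[(i)] $N_{\sigma,\varepsilon}\subseteq n_j$ for all $\sigma\subseteq a\cap k_j$;
\item[(ii)] $a'\setminus k_{j+1}\subseteq a_{\sigma,n}$ for all $\sigma\subseteq a\cap k_j$ and all $n<n_j$ with $n\notin N_{\sigma,\varepsilon}$.
\end{itemize}
Each requirement concerns finitely many sets. Let $n_j\le n<n_{j+1}$ and consider $\sigma=a'\cap k_j$. By (i), $n\notin N_{\sigma,\varepsilon}$. Since $\sigma\subseteq a\cap k_{j+1}$ and $n<n_{j+1}$, (ii) for $j+1$ gives $a'\setminus k_{j+2}\subseteq a_{\sigma,n}$. Hence
\begin{equation}\label{eq:gap}
X_n\cap E\bigl((a'\cap k_j)\cup(a'\setminus k_{j+2}),\varepsilon\bigr)=\emptyset\qquad(n_j\le n<n_{j+1}).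
\end{equation}
By (U3) pick $a''\in U$ with $w(a''\cap[k_j,k_{j+1}))\le\frac\varepsilon4$ for all $j$, and let $a^*=a'\cap a''$. Let $n_j\le n<n_{j+1}$ and suppose $D\in X_n\cap E(a^*,\frac\varepsilon2)$. A point of $D$ outside $(a'\cap k_j)\cup(a'\setminus k_{j+2})$ is either outside $a^*$ or in $a^*\cap[k_j,k_{j+2})$, so these points have total weight at most
\[
w(D\setminus a^*)+w\bigl(a''\cap[k_j,k_{j+2})\bigr)\le\tfrac\varepsilon2+\tfrac\varepsilon2=\varepsilon .
\]
This contradicts~\eqref{eq:gap}. Therefore $X_n\cap E(a^*,\frac\varepsilon2)=\emptyset$ for all $n\ge n_0$.

The finitely many $n<n_0$ are handled by the hypothesis on fibers: there are $a^n\in U$ and $\varepsilon_n>0$ with $X_n\cap E(a^n,\varepsilon_n)=\emptyset$. It follows that $X=\bigcup_nX_n$ is disjoint from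
\[
E\Bigl(a^*\cap\bigcap_{n<n_0}a^n,\ \min\{\tfrac\varepsilon2,\varepsilon_0,\dots,\varepsilon_{n_0-1}\}\Bigr),
\]
which contradicts $X\in\mathcal F^+$.
\end{proof}

\section{One step of the forcing adds no unsplit set}\label{sec:good}

To iterate, we need a form of ``the ground model sets remain splitting'' that passes through finite support iterations. The following one does.

\begin{definition}
Let $\kappa$ be regular uncountable. A poset $P$ is \emph{$\kappa$-good} if for every $P$-name $\dot x$ for an infinite subset of $\omega$ there is a family $\mathcal B$ of infinite subsets of $\omega$ in $V$ with $|\mathcal B|<\kappa$ such that every $c\in\mathcal P(\omega)\cap V$ that splits all members of $\mathcal B$ satisfies $\Vdash_P$ ``$c$ splits $\dot x$''. We say that $\mathcal B$ \emph{witnesses} goodness for $\dot x$.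
\end{definition}

An $\omega_1$-good poset is $\kappa$-good for every regular uncountable $\kappa$. When we verify directly that some $\mathcal B$ is a witness, we argue by contradiction, starting as follows.
\begin{equation}\label{eq:wlog}
\begin{minipage}{0.82\textwidth}
If $c\in V$ splits all members of $\mathcal B$ but some condition forces that $c$ does not split $\dot x$, then, after replacing $c$ by $\omega\setminus c$ if necessary, there are a condition $p$ and $m\in\omega$ with $p\Vdash\dot x\cap c\subseteq m$, and $c$ still splits all members of $\mathcal B$.
\end{minipage}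
\end{equation}

\begin{lemma}\label{lem:good}
If $U$ is suitable, then $\mathbb L_{\mathcal F_U}$ is $\omega_1$-good.
\end{lemma}

\begin{proof}
Let $\dot x$ be a name for an infinite subset of $\omega$, and let $\dot x_m$ be a name for the least element of $\dot x$ that is $\ge m$. A single block need not determine $\dot x_m$: which $D_i$ matters may itself depend on $D_0,D_1,\dots$. A rank on nodes reduces the general situation to functions of one block, where Lemma~\ref{lem:key} applies.

Say that $s\in E^{<\omega}$ \emph{favors} a statement $\varphi$ of the forcing language if no condition with stem $s$ forces $\neg\varphi$. If $s$ favors $\dot x_m=n$, then $n\ge m$ (otherwise every condition forces $\dot x_m\ne n$), and $s$ favors $n\in\dot x$ (a condition forcing $n\notin\dot x$ forces $\dot x_m\ne n$).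

\emph{Ranks.} Fix $m$. Let $\rho_m(s)=0$ iff $s$ favors $\dot x_m=n$ for some $n$. For $\alpha>0$ let $\rho_m(s)=\alpha$ iff $s$ has no rank below $\alpha$ and $\{D:\rho_m(s^\frown D)<\alpha\}\in\mathcal F^+$, where $\rho_m(t)<\alpha$ means that $t$ has a rank and this rank is below $\alpha$. Every $s$ has a rank. Suppose $s$ has none. Then $\{D:s^\frown D\text{ has a rank}\}\notin\mathcal F^+$, since otherwise $s$ would receive a rank at the latest at any $\alpha>0$ above all these ranks. So $\{D:s^\frown D\text{ has no rank}\}\in\mathcal F$. Iterating this, we obtain a condition $T$ with stem $s$ in which no node $\supseteq s$ has a rank. Let $T'\le T$ decide $\dot x_m=n$, and let $t$ be its stem. Every condition with stem $t$ is compatible with $T'$, so $t$ favors $\dot x_m=n$, and $\rho_m(t)=0$. This is a contradiction.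

\emph{The family $\mathcal B$.} It has two kinds of members.
\begin{itemize}
\item For each $s$ for which $b_s=\{n:s\text{ favors }\dot x_m=n\text{ for some }m\}$ is infinite, put $b_s$ into $\mathcal B$.
\item For each $(s,m)$ with $\rho_m(s)=1$ let $X_{s,m}=\{D:\rho_m(s^\frown D)=0\}\in\mathcal F^+$, and for $D\in X_{s,m}$ let $f_{s,m}(D)$ be some $n$ such that $s^\frown D$ favors $\dot x_m=n$. Put the countable family of Lemma~\ref{lem:key} for $X_{s,m}$ and $f_{s,m}$ into $\mathcal B$.
\end{itemize}
For the second item we must check that no fiber $f_{s,m}^{-1}(n)$ is in $\mathcal F^+$. Suppose $f_{s,m}^{-1}(n)\in\mathcal F^+$. We claim that $s$ favors $\dot x_m=n$. Let $T$ be any condition with stem $s$, and pick $D\in\mathrm{succ}_T(s)\cap f_{s,m}^{-1}(n)$. If $T$ forced $\dot x_m\ne n$, so would $T_{s^\frown D}$, whose stem $s^\frown D$ favors $\dot x_m=n$, a contradiction. So $s$ favors $\dot x_m=n$ and $\rho_m(s)=0$, contrary to $\rho_m(s)=1$. The family $\mathcal B$ is countable, since $E^{<\omega}\times\omega$ is.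

\emph{Verification.} Assume that $\mathcal B$ is not a witness. By~\eqref{eq:wlog} there are $c\in V$ that splits all members of $\mathcal B$, a condition $T$ and $m$ such that $T\Vdash\dot x\cap c\subseteq m$. Thus $T\Vdash n\notin\dot x$ for every $n\in c$ with $n\ge m$. Let $s=\mathrm{stem}(T)$.

\emph{Case 1: $\rho_{m'}(s)=0$ for infinitely many $m'$.} For each such $m'$ the set $b_s$ has an element $\ge m'$, so $b_s$ is infinite and belongs to $\mathcal B$. Hence there is $n\in b_s\cap c$ with $n\ge m$. Then $s$ favors $n\in\dot x$, but $T$ has stem $s$ and forces $n\notin\dot x$, a contradiction.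

\emph{Case 2: otherwise.} Pick $m'\ge m$ with $\rho_{m'}(s)\ge1$. Among the nodes $t\supseteq s$ of $T$ with $\rho_{m'}(t)\ge1$ choose one for which $\alpha=\rho_{m'}(t)$ is least. We have $\alpha=1$: if $\alpha\ge2$, the set of $D\in\mathrm{succ}_T(t)$ with $\rho_{m'}(t^\frown D)<\alpha$ is in $\mathcal F^+$, and by minimality of $\alpha$ all its elements satisfy $\rho_{m'}(t^\frown D)=0$, so $\rho_{m'}(t)\le1$, a contradiction. By Lemma~\ref{lem:key}, $f_{t,m'}^{-1}(c)\in\mathcal F^+$, so we can pick $D\in\mathrm{succ}_T(t)$ with $n=f_{t,m'}(D)\in c$. As $t^\frown D$ favors $\dot x_{m'}=n$, we have $n\ge m'\ge m$. Therefore $T_{t^\frown D}\le T$ forces $n\notin\dot x$, hence $\dot x_{m'}\ne n$. Its stem is $t^\frown D$, a contradiction.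
\end{proof}

\section{Iterations}\label{sec:iter}

\begin{lemma}\label{lem:small}
Let $\kappa$ be regular uncountable. If $|P|<\kappa$, then $P$ is $\kappa$-good. In particular Cohen forcing is $\omega_1$-good.
\end{lemma}

\begin{proof}
Given $\dot x$, for $p\in P$ let $b_p=\{n:\exists q\le p\ \ q\Vdash n\in\dot x\}$. This set is infinite because $\dot x$ is forced to be infinite. Let $\mathcal B=\{b_p:p\in P\}$. If $c$ and $p\Vdash\dot x\cap c\subseteq m$ are as in~\eqref{eq:wlog}, take $n\in b_p\cap c$ with $n\ge m$. Some $q\le p$ forces $n\in\dot x\cap c$, a contradiction. Cohen forcing is countable.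
\end{proof}

\begin{lemma}\label{lem:iter}
Let $\kappa$ be regular uncountable and let $\langle P_\eta,\dot Q_\eta:\eta<\delta\rangle$ be a finite support iteration with $\Vdash_{P_\eta}$ ``$\dot Q_\eta$ is ccc and $\kappa$-good'' for all $\eta<\delta$. Then its limit $P_\delta$ is $\kappa$-good.
\end{lemma}

\begin{proof}
All $P_\eta$ are ccc, so $\kappa$ remains regular uncountable. We use induction on $\delta$. The case $\delta=0$ is covered by Lemma~\ref{lem:small}.

\emph{Successor step, $P_\eta*\dot Q_\eta$.} Let $\dot x$ be a name for an infinite subset of $\omega$. In $V^{P_\eta}$ there is a witness for $\dot x$ of size less than $\kappa$, which we may take to be nonempty. By ccc there are only countably many possible values for its size, so by regularity of $\kappa$ it can be listed, possibly with repetitions, by $P_\eta$-names as $\{\dot b_i:i<\nu\}$ with a fixed $\nu<\kappa$. Let $\mathcal B_i$ witness goodness of $P_\eta$ for $\dot b_i$, and let $\mathcal B=\bigcup_{i<\nu}\mathcal B_i$, which has size less than $\kappa$. If $c\in V$ splits all members of $\mathcal B$, then $P_\eta$ forces that $c$ splits every $\dot b_i$, and hence that $\dot Q_\eta$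 forces $c$ to split $\dot x$.

\emph{Limit step, $\mathrm{cf}(\delta)>\omega$.} By ccc, $\dot x$ is equivalent to a name built from countably many conditions. Their supports are finite, so $\dot x$ is equivalent to a $P_\eta$-name for some $\eta<\delta$, and a witness for $P_\eta$ is one for $P_\delta$.

\emph{Limit step, $\delta=\sup_n\delta_n$ with $\delta_n<\delta$ increasing.} Now $\dot x$ may appear only at $\delta$, and we approximate it at the stages $\delta_n$. Let $\dot y_n$ be a $P_{\delta_n}$-name for the set of all $k$ that are still possible as elements of $\dot x$:
\[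
\{k:\exists q\in P_\delta\ (q{\restriction}\delta_n\in G_{\delta_n}\text{ and }q\Vdash_{P_\delta}k\in\dot x)\}.
\]
It is forced to be infinite: given $r\in P_{\delta_n}$ and $m$, some $q\le r$ in $P_\delta$ forces $k\in\dot x$ for some $k\ge m$, and $q{\restriction}\delta_n\le r$ forces $k\in\dot y_n$. Let $\mathcal B_n$ witness goodness of $P_{\delta_n}$ for $\dot y_n$, and let $\mathcal B=\bigcup_n\mathcal B_n$. As $\kappa$ is regular uncountable, $|\mathcal B|<\kappa$. Let $c$ and $p\Vdash\dot x\cap c\subseteq m$ be as in~\eqref{eq:wlog}. Since the support of $p$ is finite, $p\in P_{\delta_n}$ for some $n$. Let $G_{\delta_n}\ni p$ be generic. As $c$ splits $\dot y_n[G_{\delta_n}]$, there is $k\ge m$ in $c\cap\dot y_n[G_{\delta_n}]$, witnessed by some $q$. Let $r\in G_{\delta_n}$ extend $p$ and $q{\restriction}\delta_n$. Then $r^\frown q{\restriction}[\delta_n,\delta)$ extends both $p$ and $q$, so it forces $k\in\dot x\cap c$ with $k\ge m$, a contradiction.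
\end{proof}

The last general fact bounds the continuum along an iteration.

\begin{lemma}\label{lem:size}
Let $\mu$ be an infinite cardinal with $\mu^{\aleph_0}=\mu$, let $\eta<\mu^+$, and let $\langle P_\zeta,\dot Q_\zeta:\zeta<\eta\rangle$ be a finite support iteration of ccc posets such that $\Vdash_{P_\zeta}|\dot Q_\zeta|\le\mu$ for all $\zeta<\eta$. Then its limit $P_\eta$ has a dense subset of size at most $\mu$ and forces $\mathfrak c\le\mu$.
\end{lemma}

\begin{proof}
Passing to isomorphic copies, we may assume that the underlying set of each $\dot Q_\zeta$ is forced to be a subset of $\mu$. Consider the conditions $p$ such that $p(\zeta)$ is the canonical name of an ordinal below $\mu$ for every $\zeta$ in the finite support of $p$. Since $|\eta|\le\mu$, there are at most $\mu$ of them. They are dense, by induction on $\eta$. At limits this follows from finite supports. At a successor $\zeta+1$, first extend $p{\restriction}\zeta$ to decide the value of $p(\zeta)$ and then apply the induction hypothesis to the extended $p{\restriction}\zeta$. Every subset of $\omega$ in the extension has a name given by an $\omega$-sequence of antichains from the dense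 set. The antichains are countable, so there are at most $\mu^{\aleph_0}=\mu$ such names.
\end{proof}

\section{Proof of Theorem A}\label{sec:A}

Assume CH. Take a finite support iteration $\langle P_\eta,\dot Q_\eta:\eta<\omega_2\rangle$ with limit $P_{\omega_2}$, write $V_\eta=V^{P_\eta}$, and let $\dot Q_\eta$ name $\mathbb L_{\mathcal F_{U_\eta}}$ for a suitable ultrafilter $U_\eta\in V_\eta$. This is possible. Inductively, for $\eta<\omega_2$, the iterands before $\eta$ are ccc and have size at most $\mathfrak c=\aleph_1$ in the respective models, so Lemma~\ref{lem:size} with $\mu=\aleph_1=\aleph_1^{\aleph_0}$ gives $V_\eta\models$ CH, and Lemma~\ref{lem:suitable} provides $U_\eta$. By ccc and $\mathrm{cf}(\omega_2)>\omega$, every subset of $\omega$ in $V_{\omega_2}$ lies in some $V_\eta$ with $\eta<\omega_2$. Hence $\mathfrak c\le\aleph_2$ in $V_{\omega_2}$.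

\emph{$\mathfrak s_{\frac1n}=\aleph_2=\mathfrak c$.} In $V_{\omega_2}$ let $H\subseteq\mathcal P(\omega)$ with $|H|\le\aleph_1$. Since $\omega_2$ is regular, $H\subseteq V_\eta$ for some $\eta<\omega_2$. By Lemma~\ref{lem:unsplit}, applied in $V_\eta$, there is a positive $B\in V_{\eta+1}$ such that $B\cap y\in\mathcal I$ or $B\setminus y\in\mathcal I$ for all $y\in H$. These statements concern convergence of series and persist to $V_{\omega_2}$. So no member of $H$ splits $B$ modulo $\mathcal I$, and $\aleph_2\le\mathfrak s_{\frac1n}\le\mathfrak c\le\aleph_2$.

\emph{$\mathfrak s=\aleph_1$.} By Lemmas~\ref{lem:good} and~\ref{lem:iter}, $P_{\omega_2}$ is $\omega_1$-good. Let $F=\mathcal P(\omega)\cap V$, a family of size $\aleph_1$. Let $\dot x$ name an infinite subset of $\omega$, and let $\mathcal B\in V$ be a countable witness. Some single $c\in V$ splits all members of $\mathcal B$: run through $\mathcal B$ so that each member is treated infinitely often, and each time choose two new points of it and put one into $c$ and the other outside. Then $\Vdash$ ``$c$ splits $\dot x$''. Thus $F$ is a splitting family in $V_{\omega_2}$, and $\mathfrak s\le\aleph_1$.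 Since $\mathfrak s$ is uncountable, $\mathfrak s=\aleph_1$. \qed

\section{Proof of Theorem B}\label{sec:B}

There are two new points. To obtain $\mathfrak s=\kappa$ we start from a model in which fewer than $\kappa$ infinite sets can always be split by one set, and we include small forcings that destroy all splitting families of size less than $\kappa$. These have size less than $\kappa$, so they are $\kappa$-good by Lemma~\ref{lem:small}. Moreover, CH need not hold at the intermediate stages, so the suitable ultrafilters have to come from Cohen reals.

\subsection{The ground model and the iteration}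
Under GCH, $\kappa^{<\kappa}=\kappa$, so the standard ccc poset of size $\kappa$ yields a model $W$ of MA $+\ \mathfrak c=\kappa$. (For $\kappa=\aleph_1$ this just means CH.) In $W$,
\begin{equation}\label{eq:arith}
\mu^{<\mu}=\mu\quad\text{for every regular }\mu\ge\kappa .
\end{equation}
Indeed, for $\nu<\mu$, a name for a function from $\nu$ to $\mu$ is given by $\nu$ countable antichains of a poset of size $\kappa$, labeled by elements of $\mu$, and under GCH there are only $\mu^{\nu\cdot\aleph_0}=\mu$ of these. In particular $\mu^{\aleph_0}=\mu^{<\kappa}=\mu$. Since ccc forcing preserves cardinals and cofinalities, the hypotheses on $\kappa$ and $\lambda$ still hold in $W$. The one on $\lambda$ is used in the following form.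
\begin{equation}\label{eq:star}
\text{For every }\zeta<\lambda\text{ there is a regular }\mu\text{ with }|\zeta|+\kappa\le\mu<\lambda.
\end{equation}
If $|\zeta|+\kappa$ is regular, take $\mu=|\zeta|+\kappa$. If it is singular, take $\mu=(|\zeta|+\kappa)^+$, which is at most $\lambda$, and is not $\lambda$ because $\lambda$ is not the successor of a singular cardinal. (If $\lambda=\theta^+$ with $\theta$ singular, then \eqref{eq:star} fails for $\zeta=\theta$.)

Call a limit ordinal $\eta<\lambda$ \emph{special} if $|\eta|=\mathrm{cf}(\eta)\ge\kappa$. Ordinals are even or odd according to their finite part, so limits are even. In $W$ we define a finite support iteration $\langle P_\eta,\dot Q_\eta:\eta<\lambda\rangle$ with limit $P_\lambda$, and we write $V_\eta=W^{P_\eta}$.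
\begin{itemize}
\item If $\eta$ is odd, $\dot Q_\eta$ is Cohen forcing.
\item If $\eta$ is special, $\dot Q_\eta$ is $\mathbb L_{\mathcal F_{U_\eta}}$ for a suitable ultrafilter $U_\eta\in V_\eta$.
\item If $\eta$ is an even successor, a bookkeeping hands us a family $H\subseteq\mathcal P(\omega)$ in $V_\eta$ with $|H|<\kappa$. In $V_\eta$ let $u$ be a nonprincipal ultrafilter (one containing no finite set) on the Boolean subalgebra of $\mathcal P(\omega)$ generated by $H$ and the finite sets. Let $\dot Q_\eta$ be the Mathias--Prikry forcing of all $(s,a)$ with $s\in[\omega]^{<\omega}$ and $a\in u$, where $(s',a')\le(s,a)$ iff $s\subseteq s'$, $a'\subseteq a$ and $s'\setminus s\subseteq a\setminus(\max s+1)$, with $\max\emptyset=-1$.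
\item In all other cases $\dot Q_\eta$ is trivial.
\end{itemize}
The existence of $U_\eta$ at special $\eta$ is shown below; it uses only the part of the iteration before $\eta$.

The forcing in the third item is $\sigma$-centered, since finitely many conditions with the same first coordinate are compatible. It has size less than $\kappa$, because the subalgebra has at most $|H|+\aleph_0<\kappa$ elements. The union $z$ of the first coordinates of the conditions in the generic filter is infinite, since each $a\in u$ is infinite, and $z$ is almost contained in every $b\in u$, since $(s,a\cap b)\le(s,a)$. As $u$ contains $y$ or $\omega\setminus y$ for each $y\in H$, no member of $H$ splits $z$.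

\subsection{Sizes and bookkeeping}
Let $\mu$ be regular with $\kappa\le\mu<\lambda$. By induction on $\eta<\mu^+\le\lambda$, the poset $P_\eta$ has a dense subset of size at most $\mu$, and $V_\eta\models\mathfrak c\le\mu$. Indeed, the iterands before $\eta$ have size at most $\max\{\mathfrak c,\kappa\}\le\mu$ in the respective models, so Lemma~\ref{lem:size} applies. By~\eqref{eq:star} every $\eta<\lambda$ is covered by some such $\mu<\lambda$. Every subset of $\omega$ in $V_\lambda$ lies in some $V_\eta$ with $\eta<\lambda$, because $\lambda$ is regular uncountable and $P_\lambda$ is ccc. Hence $\mathfrak c\le\lambda$ in $V_\lambda$.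

For $\eta<\mu^+$, a family of fewer than $\kappa$ subsets of $\omega$ in $V_\eta$ has a name given by fewer than $\kappa$ countable antichains from a set of size $\mu$. So in $V_\eta$ there are at most $\mu^{<\kappa}=\mu<\lambda$ such families. Therefore a bookkeeping of length $\lambda$ along the even successors can hand over every family $H\subseteq\mathcal P(\omega)$ with $|H|<\kappa$ that belongs to some $V_\zeta$, $\zeta<\lambda$, at some even successor stage $\eta\ge\zeta$.

\subsection{The ultrafilters $U_\eta$ exist}
Let $\eta$ be special and $\mu=|\eta|=\mathrm{cf}(\eta)$. Then $\mu$ is regular, $\kappa\le\mu<\lambda$ and $\eta<\mu^+$, so $\mathfrak c\le\mu$ in $V_\eta$. Consider fewer than $\mu$ meager sets in $V_\eta$. Each is contained in a meager Borel set coded by a real, and each code lies in some $V_\zeta$ with $\zeta<\eta$, by ccc and $\mathrm{cf}(\eta)>\omega$. Since $\mathrm{cf}(\eta)=\mu$, all the codes lie in one $V_\zeta$ with $\zeta<\eta$. For an odd $\zeta'$ with $\zeta\le\zeta'<\eta$, the Cohen real over $V_{\zeta'}$ added at stage $\zeta'$ avoids all these meager sets. Hence $\mathrm{cov}(\mathcal M)\ge\mu\ge\mathfrak c$ in $V_\eta$,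 so $\mathrm{cov}(\mathcal M)=\mathfrak c$, and Lemma~\ref{lem:suitable} applies.

\subsection{The values in $V_\lambda$}
\emph{$\mathfrak s_{\frac1n}=\lambda=\mathfrak c$.} Let $H\subseteq\mathcal P(\omega)$ in $V_\lambda$ with $|H|<\lambda$. As $\lambda$ is regular, $H\subseteq V_\zeta$ for some $\zeta<\lambda$. Take $\mu$ as in~\eqref{eq:star} and let $\eta=\zeta+\mu$. Then $\eta<\mu^+\le\lambda$ and $|\eta|=\mathrm{cf}(\eta)=\mu\ge\kappa$, so $\eta$ is special. By Lemma~\ref{lem:unsplit}, stage $\eta$ adds a positive $B$ that no member of $H$ splits modulo $\mathcal I$. So $\lambda\le\mathfrak s_{\frac1n}\le\mathfrak c\le\lambda$.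

\emph{$\mathfrak s\ge\kappa$.} Let $H\subseteq\mathcal P(\omega)$ in $V_\lambda$ with $|H|<\kappa$. A name for an enumeration of $H$ involves fewer than $\lambda$ conditions, so $H\in V_\zeta$ for some $\zeta<\lambda$. It was handed over at some even successor stage, and that stage added an infinite set split by no member of $H$. So $H$ is not a splitting family.

\emph{$\mathfrak s\le\kappa$.} All iterands are ccc and $\kappa$-good: the Laver-type ones by Lemma~\ref{lem:good}, and the Cohen, Mathias--Prikry and trivial ones by Lemma~\ref{lem:small}. By Lemma~\ref{lem:iter}, $P_\lambda$ is $\kappa$-good. Let $F=\mathcal P(\omega)\cap W$, so $|F|=\kappa$. Let $\dot x$ name an infinite subset of $\omega$, and let $\mathcal B\in W$ with $|\mathcal B|<\kappa$ be a witness. For $b\in\mathcal B$, $m<\omega$ and $i<2$ the set of finite partial functions $p$ from $\omega$ to $2$ with $p(k)=i$ for some $k\in b\setminus m$ is dense in Cohen forcing. By MA and $\mathfrak c=\kappa$ in $W$ there is a filter $G\in W$ meeting all these fewer than $\kappa$ dense sets, and $c=\{k:p(k)=1\text{ for some }p\in G\}\in W$ splits all members of $\mathcal B$. Hence $\Vdash_{P_\lambda}$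 ``$c$ splits $\dot x$'', so $F$ is a splitting family in $V_\lambda$. \qed

\begin{thebibliography}{9}
\bibitem{density} \emph{Cardinal Invariants Of Density}, \texttt{http://www.jaist.ac.jp/CTFM/CTFM2015/slides/DRaghavan.pdf}.
\end{thebibliography}

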